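# A log-periodic singularity in the polyharmonic Dirichlet problem with a sign condition

## 1. An unbounded function $v$ with $v\,(-\Delta)^m v\le 0$ and finite energy

Let $m\ge 2$ and $n>2m$ be integers, and put
$$d=n-2m,\qquad a=\frac d2,\qquad r=|x| .$$
The object of this lecture is a function on $\mathbb R^n\setminus\{0\}$ of the form
$$v(x)=|x|^{-\alpha}\,w(\log|x|),\qquad 0<\alpha<a,\qquad w(t+T)=-w(t). \tag{1}$$
So $v$ blows up at the origin like a small negative power, and it changes sign infinitely often on the way, periodically in $\log|x|$. We shall build $w$ with the following properties.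

**Proposition 1.** Let $m=2$, $n\ge 9$, or $m\ge 3$, $n\ge 2m+3$. There are $\alpha\in(0,a)$, $T>0$, $\kappa>0$ and functions $w,\psi\in C^\infty(\mathbb R)$, bounded together with all their derivatives, such that

1. $w(t+T)=-w(t)$, $\psi(t+T)=-\psi(t)$, and $|\psi|\in C^\infty(\mathbb R)$;
2. $\psi w=|\psi||w|$ on $\mathbb R$, and $|w|\ge\kappa$ on $\operatorname{supp}\psi$ and at the points $jT$, $j\in\mathbb Z$;
3. the function $v$ in (1) satisfies $(-\Delta)^m v=-|x|^{-\alpha-2m}\,\psi(\log|x|)$ on $\mathbb R^n\setminus\{0\}$.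

Together, 2 and 3 say that $v\,(-\Delta)^mv\le0$ everywhere: where $v$ is positive, $(-\Delta)^mv$ is nonpositive, and conversely. Moreover $(-\Delta)^mv$ vanishes wherever $|w|<\kappa$.

Here is what $v$ is for. Since $(-\Delta)^m v$ has the sign opposite to $v$, we can pick an odd integer $p$ and define $A\ge0$ by $A\,v^p=-(-\Delta)^mv$. Then
$$(-\Delta)^mv+A(x)\,v^p=0\quad\text{on }\mathbb R^n\setminus\{0\},$$
an equation whose nonlinear term $A(x)t^p$ is nondecreasing in $t$ and has the sign of $t$. For large $p$ the coefficient $A$ is as smooth as we like at the origin. Moreover $|D^mv|^2\le C|x|^{-2\alpha-2m}$ is integrable near $0$, because $2\alpha+2m<2a+2m=n$, so $v$ has finite energy. Monotonicity forces uniqueness among functions of finite energy. Hence, once $v$ is cut off and a suitable right-hand side $f$ is written down, any bounded solution of the resulting boundary value problem would have to coincide with $v$ near $0$. It cannot, since $v$ is unbounded. So that boundary value problem has no classical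 solution.

## 2. The Dirichlet problem and the statements to be proved

Let $m\ge2$, $n\ge 2m$, let $\Omega\subset\mathbb R^n$ be a bounded domain with smooth boundary and exterior unit normal $\nu$, and fix $\gamma\in(0,1)$. Let $f\in C^{0,\gamma}(\overline\Omega)$ and $g\in C^{0,\gamma}_{loc}(\overline\Omega\times\mathbb R)$, which means that $g$ is $\gamma$-Hölder continuous on $\overline\Omega\times[-R,R]$ for every $R>0$. There is no bound on growth: $g(x,t)=t\,e^{t^2}$ is allowed. The problem is
$$(-\Delta)^mu+g(x,u)=f\ \text{ in }\Omega,\qquad \Big(\frac{\partial}{\partial\nu}\Big)^ku=0\ \text{ on }\partial\Omega,\quad k=0,\dots,m-1, \tag{2}$$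
under the sign condition
$$g(x,t)\,t\ge0\qquad\text{for all }x\in\overline\Omega,\ t\in\mathbb R. \tag{3}$$

**Definition.** $C_0^{m-1}(\overline\Omega)$ is the set of $u\in C^{m-1}(\overline\Omega)$ with $(\partial/\partial\nu)^ku=0$ on $\partial\Omega$ for $k=0,\dots,m-1$. A *classical solution* of (2) is a function $u\in C^{2m}(\Omega)\cap C_0^{m-1}(\overline\Omega)$ that satisfies the equation pointwise in $\Omega$.

For example, on the unit ball $(1-|x|^2)^m$ lies in $C_0^{m-1}$, while $(1-|x|^2)^{m-1}$ does not, since its normal derivative of order $m-1$ does not vanish on the sphere. Note that a classical solution need not be $C^{2m}$ up to the boundary; this costs us some work in Section 8.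

For $m=1$ a classical solution exists for such $g$; this follows from the maximum principle. For higher order, Grunau, and Grunau and Sweers, showed that if $g$ satisfies (3) and in addition suitable growth conditions (of the form $g(x,t)\le c(1+|t|^\sigma)$ with restrictions on $\sigma$ depending on $n$ and $m$), then (2) has a solution $u\in C^{2m,\gamma}(\Omega)\cap W^{m,2}_0(\Omega)$. The question, posed in "Positivity and regularity of solutions to higher order Dirichlet problems on smooth domains" (https://kups.ub.uni-koeln.de/30456/1/dissertationVeroeffentlichung.pdf), where it is described as open, is whether the growth condition can be dropped: does (2) have a classical solution for all $m\ge2$, $n\ge2m$, $\Omega$, $f$, and all locally Hölder continuous $g$ with (3)?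

The answer is no.

**Theorem 1.** Let $m=2$, $n\ge9$, or $m\ge3$, $n\ge2m+3$. Let $\Omega\subset\mathbb R^n$ be any bounded smooth domain and $N\in\mathbb N$. There are $f\in C_c^\infty(\Omega)$, an odd integer $p\ge3$ and $0\le A\in C^N(\mathbb R^n)$ such that, with $g(x,t)=A(x)t^p$ (so $g$ is locally Hölder continuous, nondecreasing in $t$, and satisfies (3)), problem (2) has no classical solution.

**Theorem 2.** Let $m\ge2$ and $n\in\{2m,2m+1,2m+2\}$, or $(m,n)=(2,7)$. Then for every bounded smooth $\Omega$, every $f\in C^{0,\gamma}(\overline\Omega)$ and every $g\in C^{0,\gamma}_{loc}(\overline\Omega\times\mathbb R)$ with (3), problem (2) has a solution $u\in C^{2m,\gamma}(\overline\Omega)$, and $\|u\|_\infty\le C(m,n,\operatorname{diam}\Omega)\|f\|_\infty$ with $C$ independent of $g$.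

Consequently, for each pair $(m,n)\ne(2,8)$ with $m\ge2$, $n\ge2m$, existence of a classical solution for all $\Omega,f,g$ as above holds if and only if $n\le2m+2$ or $(m,n)=(2,7)$. The pair $(2,8)$ is not decided here; Section 12 shows where both arguments stop.

### Facts used throughout

**Linear theory** (Agmon–Douglis–Nirenberg 1959; see Gazzola–Grunau–Sweers, *Polyharmonic Boundary Value Problems*, LNM 1991, Thms 2.19–2.20). For $F\in L^q(\Omega)$, $1<q<\infty$, the problem $(-\Delta)^mw=F$ with zero Dirichlet data has a unique solution $w\in W^{2m,q}\cap W_0^{m,q}(\Omega)$, and $\|w\|_{W^{2m,q}}\le C\|F\|_q$. If $F\in C^{0,\gamma}(\overline\Omega)$, then $w\in C^{2m,\gamma}(\overline\Omega)$; if $F\in C^\infty(\overline\Omega)$, then $w\in C^\infty(\overline\Omega)$.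

**Lemma 1.** If $u\in C_0^{m-1}(\overline\Omega)$, then $\partial^\beta u=0$ on $\partial\Omega$ for all $|\beta|\le m-1$.

*Proof.* Induct on $k=|\beta|$; $k=0$ is the hypothesis. Let $1\le k\le m-1$ and suppose all derivatives of order $\le k-1$ vanish on $\partial\Omega$. For $|\beta'|=k-1$ the function $\partial^{\beta'}u\in C^1(\overline\Omega)$ vanishes on $\partial\Omega$, so its tangential derivatives vanish there. Thus the symmetric $k$-linear form $D^ku$ vanishes at boundary points whenever one argument is tangential. Splitting each argument into tangential and normal parts gives $D^ku(\xi_1,\dots,\xi_k)=\lambda\prod_i(\xi_i\cdot\nu)$ with $\lambda=D^ku(\nu,\dots,\nu)$. Extend $\nu$ smoothly off $\partial\Omega$: then $(\partial/\partial\nu)^ku$ differs from $D^ku(\nu,\dots,\nu)$ only by terms containing derivatives of $u$ of order $\le k-1$, which vanish on $\partial\Omega$. Hence $\lambda=(\partial/\partial\nu)^ku=0$. $\square$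

**Lemma 2.** Let $K\subset\Omega$ be compact, $e\in C^{2m}(\overline\Omega\setminus K)$, and let $\varphi\in C^m(\overline\Omega)$ vanish in a neighborhood of $K$ and satisfy $\partial^\beta\varphi=0$ on $\partial\Omega$ for $|\beta|\le m-1$. Then
$$\int_\Omega(-\Delta)^me\;\varphi\,dx=\sum_{|\beta|=m}\frac{m!}{\beta!}\int_\Omega\partial^\beta e\,\partial^\beta\varphi\,dx .$$

*Proof.* On the right, move the $m$ derivatives one at a time from $\varphi$ to $e$. Each boundary term contains a derivative of $\varphi$ of order $\le m-1$ and vanishes; near $K$ everything is zero. We obtain $(-1)^m\int\sum_{|\beta|=m}\frac{m!}{\beta!}\partial^{2\beta}e\,\varphi$, and $\sum_{|\beta|=m}\frac{m!}{\beta!}\partial^{2\beta}=(\partial_1^2+\dots+\partial_n^2)^m=\Delta^m$ by the multinomial theorem. $\square$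

**Lemma 3.** Let $u\in C^0(\overline\Omega)\cap C^1(\Omega)$ with $u=0$ on $\partial\Omega$ and $|\nabla u|\le L$ in $\Omega$. Then $u$ is Lipschitz on $\overline\Omega$ with constant $L$, and $x\mapsto g(x,u(x))$ lies in $C^{0,\gamma}(\overline\Omega)$.

*Proof.* By continuity it suffices to take $x,y\in\Omega$. If the segment $[x,y]$ lies in $\Omega$, use the mean value theorem. Otherwise let $x'$ and $y'$ be the first points of $\partial\Omega$ met along the segment from $x$ and from $y$. Then $|u(x)|=|u(x)-u(x')|\le L|x-x'|$, likewise $|u(y)|\le L|y-y'|$, and $|x-x'|+|y-y'|\le|x-y|$. For the second claim, $|g(x,u(x))-g(y,u(y))|\le C(|x-y|+|u(x)-u(y)|)^\gamma$ with the Hölder constant on $\overline\Omega\times[-\|u\|_\infty,\|u\|_\infty]$. $\square$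

## 3. The operator in logarithmic polar coordinates

The aim of this section is to turn $(-\Delta)^m$ acting on (1) into a constant-coefficient operator in $t=\log r$. Write $D=d/dt=r\partial_r$ and $\mathbb S=S^{n-1}$. Recall that a spherical harmonic $Y_k$ of degree $k$ satisfies $\Delta_{\mathbb S}Y_k=-k(k+n-2)Y_k$, and that
$$r^2\Delta=D^2+(n-2)D+\Delta_{\mathbb S}.$$
Since $D(r^{-\alpha}w)=r^{-\alpha}(D-\alpha)w$, with $X=D-\alpha$ we get
$$r^2\Delta(r^{-\alpha}wY_k)=r^{-\alpha}\big[(X^2+(n-2)X-k(k+n-2))w\big]Y_k=r^{-\alpha}\big[(X-k)(X+k+n-2)w\big]Y_k ,$$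
that is,
$$-\Delta(r^{-\alpha}wY_k)=r^{-\alpha-2}\big[(k+\alpha-D)(k+n-2-\alpha+D)w\big]Y_k .$$
Iterate $m$ times, with $\alpha$ replaced by $\alpha+2j$ at the $j$-th step, $0\le j\le m-1$. The numbers $n-2-2j$ that appear in the second factor run, in reverse order, through $d+2j$. Hence
$$(-\Delta)^m(r^{-\alpha}wY_k)=r^{-\alpha-2m}\Big[\prod_{j=0}^{m-1}(k+\alpha+2j-D)(k+d+2j-\alpha+D)\,w\Big]Y_k . \tag{4}$$
For $k=0$ we write $P_\alpha(D)=\prod_{j=0}^{m-1}(\alpha+2j-D)(d+2j-\alpha+D)$. Property 3 of Proposition 1 is now the ordinary differential equation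
$$P_\alpha(D)w=-\psi . \tag{5}$$

We also need sizes of derivatives. If $s\in\mathbb R$ and $\phi\in C^\infty(\mathbb R)$ is bounded with all its derivatives, then
$$|\partial^\beta(r^s\phi(\log r))|\le C_\beta\,r^{s-|\beta|}\qquad(x\ne0). \tag{6}$$
Indeed $\partial_i$ maps $x^\mu r^\sigma\phi(\log r)$ to $\mu_ix^{\mu-e_i}r^\sigma\phi+x^{\mu+e_i}r^{\sigma-2}(\sigma\phi+\phi')$, so every application lowers the homogeneity $|\mu|+\sigma$ of each term by one, and $|x^\mu|\le r^{|\mu|}$.

## 4. Profiles that do not work, and why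

We look for $w$ with $w\,P_\alpha(D)w\le0$ pointwise.

*No oscillation.* Take $w\equiv1$. Then $(-\Delta)^m|x|^{-\alpha}=P_\alpha(0)|x|^{-\alpha-2m}$ and $P_\alpha(0)=\prod_j(\alpha+2j)(d+2j-\alpha)>0$ for $0<\alpha<d$: the wrong sign. A positive periodic $w$ does not help. Averaging over a period kills all derivatives, so the mean of $P_\alpha(D)w$ is $P_\alpha(0)$ times the mean of $w$, which is positive; but $wP_\alpha(D)w\le 0$ with $w>0$ would force $P_\alpha(D)w\le0$. So a periodic $w$ must change sign or vanish somewhere.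

*Second order.* For $m=1$, $n\ge3$, the same formula gives $P_\alpha(D)=\alpha(d-\alpha)+(2\alpha-d)D-D^2$. At a positive maximum of a nonzero antiperiodic $w$ we have $Dw=0$, $D^2w\le0$, hence $P_\alpha(D)w>0$ where $w>0$. So no such $w$ exists. This is the maximum principle at work, and it is what must fail for $m\ge2$.

*One frequency.* Let $w=\cos\omega t$ with $\omega>0$ and $P_\alpha(i\omega)=X+iY$. Then
$$w\,P_\alpha(D)w=X\cos^2\omega t-Y\sin\omega t\cos\omega t ,$$
with mean $X/2$. For $m=2$ and $\alpha=0$,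
$$P_0(i\omega)=(-i\omega)(2-i\omega)(d+i\omega)(d+2+i\omega)=(-\omega^2-2i\omega)\big(d^2+2d-\omega^2+(2d+2)i\omega\big),$$
so
$$\operatorname{Re}P_0(i\omega)=\omega^2(\omega^2-d^2+2d+4),\qquad \operatorname{Im}P_0(i\omega)=-2\omega(d^2+2d+d\omega^2). \tag{7}$$
The real part takes negative values as soon as $d\ge4$, so the *mean* can have the sign we want. But the pointwise inequality requires $Y=0$: near a zero of $\cos\omega t$ the term $-Y\sin\omega t\cos\omega t$ dominates and changes sign. By (7), $Y\neq 0$ for all $\omega>0$. The coefficient $A=-(-\Delta)^mv/v^p$ would be negative somewhere and singular where $v=0$. This is the point at which the simplest oscillating candidate stops working: the phase of $P_\alpha(i\omega)$ shifts the source against the response.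

The way past it is not to prescribe $w$ but to prescribe the source $\psi$, and to concentrate it on very short intervals around the points $jT$, with alternating signs. Where $\psi=0$ nothing has to be checked. The pointwise condition $\psi w\ge0$ shrinks to the sign of $w$ near the points $jT$, and by antiperiodicity to one number: the response at $0$ to an alternating train of unit pulses.

## 5. The response to one pulse

This section computes the bounded fundamental solution of $P_\alpha(D)$ and the one ratio that decides the sign. Let $a>0$, $a_j=a+2j$ for $0\le j\le m-1$, and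
$$G(t)=\sum_{j=0}^{m-1}g_je^{-a_j|t|},\qquad g_j=\Big(2a_j\prod_{i\ne j}(a_i^2-a_j^2)\Big)^{-1}.$$
The Fourier transform of $e^{-a_j|t|}$ is $2a_j/(a_j^2+\omega^2)$, so partial fractions in the variable $\omega^2$ give $\widehat G(\omega)=\prod_j(a_j^2+\omega^2)^{-1}$. Hence $G$ is continuous and $\prod_j(a_j^2-D^2)G=\delta_0$.

For $0<\alpha<a$ put $K_\alpha(t)=e^{-(a-\alpha)t}G(t)$. Replacing $D$ by $D-(a-\alpha)$ in $P_\alpha$ turns $\alpha+2j-D$ into $a+2j-D$ and $d+2j-\alpha+D$ into $a+2j+D$. Therefore
$$P_\alpha(D)K_\alpha=e^{-(a-\alpha)t}P_\alpha(D-(a-\alpha))G=e^{-(a-\alpha)t}\prod_j(a_j^2-D^2)G=e^{-(a-\alpha)t}\delta_0=\delta_0, \tag{8}$$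
and
$$K_\alpha=O(e^{\alpha t})\ (t\to-\infty),\qquad K_\alpha=O(e^{-(d-\alpha)t})\ (t\to+\infty). \tag{9}$$

As $\alpha\downarrow0$, $K_\alpha$ tends pointwise to $K_0=e^{-at}G$, which tends to $g_0$ as $t\to-\infty$ and to $0$ as $t\to\infty$, and takes the value $G(0)$ at the pulse itself. The ratio $R=g_0/G(0)$ thus compares the response far inside (toward the singularity) with the response at the pulse.

**Lemma 4.**
$$R:=\frac{g_0}{G(0)}=\prod_{i=0}^{m-2}\frac{\frac n2+i}{m+i}.$$
Moreover $R>2$ if $m=2$, $n\ge9$, or $m\ge3$, $n\ge2m+3$.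

*Proof.* **Step 1: compute $G(0)$.** By Fourier inversion
$$G(0)=I_m(a):=\frac1{2\pi}\int_{\mathbb R}\prod_{j=0}^{m-1}\frac{d\omega}{(a+2j)^2+\omega^2}.$$
We claim that for all $a>0$ and $m\ge1$,
$$I_m(a)=C_m\frac{\Gamma(a)}{\Gamma(a+2m-1)},\qquad C_m=\frac{2\cdot4^{-m}\,\Gamma(2m-1)}{\Gamma(m)^2}.$$
For $m=1$, $I_1(a)=\frac1{2a}$ and $C_1=\frac12$. For $m\ge2$, the integrands of $I_{m-1}(a)$ and $I_{m-1}(a+2)$ share the factors with $1\le j\le m-2$; over the common denominator,
$$I_{m-1}(a)-I_{m-1}(a+2)=\big((a+2m-2)^2-a^2\big)I_m(a)=4(m-1)(a+m-1)I_m(a).$$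
By induction the left side equals
$$C_{m-1}\Big[\frac{\Gamma(a)}{\Gamma(a+2m-3)}-\frac{\Gamma(a+2)}{\Gamma(a+2m-1)}\Big]=C_{m-1}\frac{\Gamma(a)}{\Gamma(a+2m-1)}\big[(a+2m-2)(a+2m-3)-a(a+1)\big],$$
and the last bracket is $(4m-6)a+(2m-2)(2m-3)=2(2m-3)(a+m-1)$. So $I_m(a)=C_{m-1}\frac{2m-3}{2(m-1)}\frac{\Gamma(a)}{\Gamma(a+2m-1)}$, and
$$\frac{C_m}{C_{m-1}}=\frac14\,\frac{(2m-2)(2m-3)}{(m-1)^2}=\frac{2m-3}{2(m-1)} .$$
This proves the claim.

**Step 2: compute $g_0$ and $R$.** Since $a_i^2-a^2=2i(2a+2i)=4i(a+i)$,
$$g_0=\Big(2a\prod_{i=1}^{m-1}4i(a+i)\Big)^{-1}=2\cdot4^{-m}\frac{\Gamma(a)}{\Gamma(m)\Gamma(a+m)} .$$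
Dividing,
$$R=\frac{\Gamma(m)\,\Gamma(a+2m-1)}{\Gamma(2m-1)\,\Gamma(a+m)}=\prod_{i=0}^{m-2}\frac{a+m+i}{m+i},\qquad a+m=\frac n2 .$$

**Step 3: when is $R>2$.** For $m=2$, $R=n/4>2$ if and only if $n\ge9$. For $m\ge3$, $R$ increases with $n$, so it suffices to treat $n=2m+3$, that is $a=\frac32$, where $R=R_m:=\frac{\Gamma(m)\Gamma(2m+\frac12)}{\Gamma(2m-1)\Gamma(m+\frac32)}$. Then
$$\frac{R_{m+1}}{R_m}=\frac{m(2m+\frac12)(2m+\frac32)}{2m(2m-1)(m+\frac32)}=\frac{(2m+\frac12)(2m+\frac32)}{(2m-1)(2m+3)}=\frac{4m^2+4m+\frac34}{4m^2+4m-3}>1,$$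
and $R_3=\frac{4.5\cdot5.5}{3\cdot4}=2.0625>2$. $\square$

**Example.** For $m=2$, $n=9$ we have $a_0=\frac52$, $a_1=\frac92$, $a_1^2-a_0^2=14$, so $g_0=\frac1{70}$, $g_1=-\frac1{126}$, $G(0)=\frac2{315}$ and $R=\frac94$.

**Remark (what $R$ means).** In $\mathbb R^n$, the function $K_0(\log|x|)$ solves $(-\Delta)^mk=\sigma$, where $\sigma$ is the surface measure of the unit sphere: apply (4) with $\alpha=0$, $k=0$ away from $0$, where $\delta_0(\log r)$ is the unit mass at $r=1$, and note that near $0$ it is $\sum_jg_jr^{2j}$, a smooth polyharmonic function. It decays at infinity, as does the potential of $\sigma$ with kernel a multiple of $|x-y|^{2m-n}$. The difference is polyharmonic on $\mathbb R^n$ and tends to $0$, so it vanishes by Liouville's theorem. Thus $R$ is the potential of a uniform shell at its center divided by its value on the shell. For $m=1$ this is $1$ (the empty product). As a check for $m=2$, $n=5$: the mean of $|e-y|^{-1}$ over $y\in S^4$, $|e|=1$, is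
$$\frac{\int_{-1}^1(1-s^2)(2-2s)^{-1/2}ds}{\int_{-1}^1(1-s^2)ds}=\frac{16/15}{4/3}=\frac45,$$
while the value at the center is $1$; so $R=\frac54=\frac n4$, as in Lemma 4.

## 6. An alternating train of pulses: proof of Proposition 1

Assume the hypothesis of Proposition 1, so that $R>2$.

**Step 1: the sign of the response at $0$.** For $0<\alpha<a$ and $T>0$ let
$$E(\tau)=\sum_{j\in\mathbb Z}(-1)^jK_\alpha(\tau-jT).$$
By (9) the series converges uniformly on bounded sets, so $E$ is continuous, and $E(\tau+T)=-E(\tau)$. Here $K_\alpha(\mp lT)=e^{\pm(a-\alpha)lT}G(lT)$ for $l\ge1$. Inserting $G(lT)=\sum_ig_ie^{-(a+2i)lT}$ and using $\sum_{l\ge1}(-1)^le^{-xl}=-\frac1{e^x+1}$ for $x>0$,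
$$E(0)=G(0)+\sum_{l\ge1}(-1)^l\big(e^{(a-\alpha)lT}+e^{-(a-\alpha)lT}\big)G(lT)=G(0)-\sum_{i=0}^{m-1}g_i\Big[\frac1{e^{(2i+\alpha)T}+1}+\frac1{e^{(d+2i-\alpha)T}+1}\Big].$$
Let first $\alpha\downarrow0$ with $T$ fixed: the first term with $i=0$ tends to $\frac{g_0}2$. Then let $T\to\infty$: all other terms in the sum tend to $0$. The limit is
$$G(0)-\frac{g_0}2=G(0)\Big(1-\frac R2\Big)<0 .$$
**Fix** $\alpha\in(0,a)$ and $T>0$ with $E(0)<0$. (The factor $\frac12$ is the sum $1-1+1-\cdots$ of the almost constant responses, regularized by the decay $e^{-\alpha lT}$. The pulses further out push $w$ at $0$ the other way by $\frac{g_0}2$, and this beats the effect $G(0)$ of the pulse at $0$ exactly when $R>2$.)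

For $m=2$, $n=9$ one may take $\alpha=\frac1{100}$, $T=4$: with $\frac1{e^{0.04}+1}\approx0.4900$ the main part is $\frac2{315}-\frac{0.4900}{70}\approx-6.5\cdot10^{-4}$, the contribution of $g_1$ is about $+3\cdot10^{-6}$, and the remaining term is negative and negligible.

**Step 2: smooth pulses.** This step replaces the unit pulses by smooth ones without losing the sign. Choose $\delta\in(0,T/4)$ with $E\le\frac12E(0)$ on $[-2\delta,2\delta]$, and $0\le\chi\in C_c^\infty((-\delta,\delta))$ with $\int\chi=1$. Put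
$$\psi(t)=\sum_{j\in\mathbb Z}(-1)^j\chi(t-jT),\qquad w=-K_\alpha*\psi .$$
The bumps have disjoint supports, so $|\psi|=\sum_j\chi(\cdot-jT)$ is smooth. Since $K_\alpha$ decays exponentially on both sides, $w^{(i)}=-K_\alpha*\psi^{(i)}$ exists and is bounded for every $i$. Equation (5) follows from (8): $(P_\alpha(D)w)(t)=-\int K_\alpha(s)\,(P_\alpha(D)\psi)(t-s)\,ds$, which is $-P_\alpha(D)K_\alpha=-\delta_0$ tested against $s\mapsto\psi(t-s)$, that is, $-\psi(t)$. This test function is not compactly supported, but it is bounded with all derivatives; multiply it by cut-offs equal to $1$ on $[-\ell,\ell]$ with bounded derivatives and let $\ell\to\infty$, using the decay of $K_\alpha$.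

**Step 3: signs.** Interchanging sum and integral,
$$w(t)=-\int\chi(s)\,E(t-s)\,ds ,$$
so $w(t+T)=-w(t)$. For $|t|\le\delta$ and $|s|\le\delta$ we have $|t-s|\le2\delta$, hence $w(t)\ge\kappa:=\frac12|E(0)|>0$ on $[-\delta,\delta]$. By antiperiodicity
$$(-1)^jw\ge\kappa\quad\text{on }[jT-\delta,jT+\delta],\ j\in\mathbb Z . \tag{10}$$
On $(jT-\delta,jT+\delta)$ the function $\psi$ has the sign $(-1)^j$ or vanishes, and elsewhere $\psi=0$. So $\psi w=|\psi||w|$, and $|w|\ge\kappa$ on $\operatorname{supp}\psi$ and at every $jT$. Property 3 is (5) together with (4). $\square$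

By (6), $v=|x|^{-\alpha}w(\log|x|)$ satisfies $|\partial^\beta v|\le C_\beta|x|^{-\alpha-|\beta|}$, and $|v(x)|\ge\kappa|x|^{-\alpha}$ on the spheres $|x|=e^{jT}$. Letting $j\to-\infty$ shows that $v$ is unbounded near $0$.

## 7. The coefficient $A$ and the right-hand side $f$

We now turn $v$ into data for (2). Translate so that $0\in\Omega$, and assume without loss of generality $N\ge1$. Choose an odd integer $p\ge3$ with
$$q:=\alpha(p-1)-2m>N,$$
and set
$$b=|\psi|\,|w|^{-p}\ \ (:=0\text{ where }\psi=0),\qquad A(x)=|x|^q\,b(\log|x|),\quad A(0)=0,\qquad g(x,t)=A(x)t^p .$$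
(With $m=2$, $n=9$, $\alpha=\frac1{100}$, $N=1$, one may take $p=503$, $q=1.02$.)

**Step 1: $g$ is admissible.** By property 2, $|w|^{-p}$ is smooth in a neighborhood of $\operatorname{supp}\psi$, and $|\psi|$ is smooth, so $b\in C^\infty(\mathbb R)$. It is $T$-periodic and nonnegative, hence bounded with all derivatives. By (6), $A\in C^\infty(\mathbb R^n\setminus\{0\})$ and $|\partial^\beta A|\le C_\beta|x|^{q-|\beta|}$. Since $q>N$, for $|\beta|\le N-1$ the function $\partial^\beta A$, set to $0$ at the origin, is $O(|x|^{q-|\beta|})$ with exponent larger than $1$. So it is differentiable at $0$ with derivative $0$, and the derivatives of order $|\beta|+1\le N$ tend to $0$ at the origin. Inductively $A\in C^N(\mathbb R^n)$. Since $N\ge1$, $g$ is $C^1$, hence Lipschitz on $\overline\Omega\times[-R,R]$ for each $R$. As $A\ge0$ and $p$ is odd, $g$ is nondecreasing in $t$ and satisfies (3).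

**Step 2: $v$ solves the equation off the origin.** With $b,w,\psi$ evaluated at $\log|x|$, and since $p$ is odd,
$$g(x,v)=|x|^{q-\alpha p}\,b\,w^p=|x|^{-\alpha-2m}\,|\psi|\operatorname{sign}w=|x|^{-\alpha-2m}\psi=-(-\Delta)^mv\qquad(x\ne0). \tag{11}$$

**Step 3: cut off.** Let $\eta\in C_c^\infty(\Omega)$ with $\eta=1$ near $0$, let $U=\eta v$, and put
$$f:=(-\Delta)^mU+g(x,U)\quad(x\ne0),\qquad f(0)=0 .$$
Near $0$, $U=v$ and $f=0$ by (11). Away from $0$ all ingredients are smooth, and $f$ is supported in $\operatorname{supp}\eta$. So $f\in C_c^\infty(\Omega)$.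

It remains to show that (2) with these data has no classical solution.

## 8. Regularity up to the boundary of a classical solution

Let $u\in C^{2m}(\Omega)\cap C_0^{m-1}(\overline\Omega)$ solve (2). To integrate by parts against $u$ we need derivatives up to the boundary, which the definition does not provide.

**Lemma 5.** $u\in C^{2m,\gamma}(\overline\Omega)$.

*Proof.* **Step 1: reduction to a uniqueness statement.** As $m\ge2$, $u\in C^1(\overline\Omega)$ and $u=0$ on $\partial\Omega$. By Lemma 3, $F=f-g(x,u)\in C^{0,\gamma}(\overline\Omega)$. Let $\tilde u\in C^{2m,\gamma}(\overline\Omega)$ solve $(-\Delta)^m\tilde u=F$ with zero Dirichlet data, and let $z=u-\tilde u$. Then $z\in C^{2m}(\Omega)\cap C_0^{m-1}(\overline\Omega)$ and $(-\Delta)^mz=0$ in $\Omega$. We show $z=0$.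

**Step 2: boundary decay.** Let $\rho(x)=\operatorname{dist}(x,\partial\Omega)$; near the boundary $x=y-\rho\,\nu(y)$ with $y\in\partial\Omega$. The function $Z(s)=z(y-s\nu(y))$ is $C^{m-1}$ up to $s=0$, and by Lemma 1 its derivatives of order $\le m-1$ vanish at $s=0$. Its $(m-1)$-st derivative is bounded by $C\varpi(s)$, where $\varpi$ is the modulus of continuity of $D^{m-1}z$ on $\overline\Omega$ and $\varpi(s)\to0$ as $s\to0$. Taylor's formula $Z(s)=\int_0^s\frac{(s-\tau)^{m-2}}{(m-2)!}Z^{(m-1)}(\tau)\,d\tau$ gives, uniformly,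
$$z(x)=o(\rho^{m-1})\qquad(\rho\to0).$$
Let $h\in C_c^\infty(\Omega)$ and let $\varphi\in C^\infty(\overline\Omega)$ solve $(-\Delta)^m\varphi=h$ with zero Dirichlet data. By Lemma 1, for $|\sigma|<m$ all derivatives of $\partial^\sigma\varphi$ of order $\le m-1-|\sigma|$ vanish on $\partial\Omega$, so by Taylor's formula
$$\partial^\sigma\varphi=O\big(\rho^{\max(m-|\sigma|,0)}\big).$$

**Step 3: testing.** Take smooth cut-offs $\zeta_\varepsilon$ (functions of $\rho/\varepsilon$) with $\zeta_\varepsilon=1$ for $\rho\ge2\varepsilon$, $\zeta_\varepsilon=0$ for $\rho\le\varepsilon$, $|\partial^\beta\zeta_\varepsilon|\le C\varepsilon^{-|\beta|}$. Since $\varphi\zeta_\varepsilon\in C_c^\infty(\Omega)$,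
$$0=\int(-\Delta)^mz\;\varphi\zeta_\varepsilon=\int z\,(-\Delta)^m(\varphi\zeta_\varepsilon)=\int z\,\zeta_\varepsilon h+\sum_{|\beta|\ge1,\ |\beta|+|\sigma|=2m}c_{\beta\sigma}\int z\,\partial^\beta\zeta_\varepsilon\,\partial^\sigma\varphi .$$
The integrals in the sum live on the layer $\varepsilon\le\rho\le2\varepsilon$, of volume $O(\varepsilon)$. Let $l=|\beta|$, so $|\sigma|=2m-l$. If $l\ge m$, then $\partial^\sigma\varphi=O(\varepsilon^{l-m})$ and the term is $o(\varepsilon^{m-1})\,\varepsilon^{-l}\,\varepsilon^{l-m}\,\varepsilon=o(1)$. If $l<m$, then $\partial^\sigma\varphi=O(1)$ and the term is $o(\varepsilon^{m-1})\,\varepsilon^{-l}\,\varepsilon=o(1)$. Letting $\varepsilon\to0$, $\int zh=0$ for all $h\in C_c^\infty(\Omega)$. Hence $z=0$ and $u=\tilde u$. $\square$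

## 9. Energy comparison: proof of Theorem 1

We compare the hypothetical solution $u$ with the singular function $U$ of Section 7; both satisfy the same equation off the origin. Let
$$e=u-U\in C^{2m}(\overline\Omega\setminus\{0\}).$$

**Step 1: what is known about $e$.** Since $U=0$ near $\partial\Omega$, Lemma 1 shows that all derivatives of $e$ of order $\le m-1$ vanish on $\partial\Omega$. By Lemma 5 the derivatives of $u$ of order $\le m$ are bounded, and $|\partial^\beta U|\le C|x|^{-\alpha-|\beta|}$; since $\Omega$ is bounded,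
$$|\partial^\beta e|\le C|x|^{-\alpha-|\beta|}\qquad(|\beta|\le m).$$
On $\Omega\setminus\{0\}$, $(-\Delta)^me=-(g(x,u)-g(x,U))$.

**Step 2: testing with $e$, cut off at the origin.** Let $\zeta_\varepsilon\in C^\infty(\mathbb R^n)$ with $\zeta_\varepsilon=0$ on $B_\varepsilon$, $\zeta_\varepsilon=1$ off $B_{2\varepsilon}$, $0\le\zeta_\varepsilon\le1$, $|\partial^\beta\zeta_\varepsilon|\le C\varepsilon^{-|\beta|}$, with $B_{2\varepsilon}\subset\Omega$. Lemma 2 with $K=\overline{B_{\varepsilon/2}}$ and $\varphi=e\zeta_\varepsilon$ (extended by $0$ at the origin), together with the monotonicity of $g$, gives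
$$\sum_{|\beta|=m}\frac{m!}{\beta!}\int_\Omega\partial^\beta e\,\partial^\beta(e\zeta_\varepsilon)=\int_\Omega(-\Delta)^me\;e\zeta_\varepsilon=-\int_\Omega\big(g(x,u)-g(x,U)\big)(u-U)\zeta_\varepsilon\le0 .$$

**Step 3: the cut-off costs nothing.** By Leibniz's rule the left side is $\sum_{|\beta|=m}\frac{m!}{\beta!}\int|\partial^\beta e|^2\zeta_\varepsilon$ plus terms in which $l\ge1$ derivatives fall on $\zeta_\varepsilon$. These are bounded by
$$C\sum_{1\le l\le m}\int_{\varepsilon<|x|<2\varepsilon}|x|^{-\alpha-m}\,\varepsilon^{-l}\,|x|^{-\alpha-m+l}\,dx\le C\,\varepsilon^{\,n-2m-2\alpha}\longrightarrow0,$$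
because $\alpha<a=\frac{n-2m}2$. By Fatou's lemma $\int_{\Omega\setminus\{0\}}|\partial^\beta e|^2=0$ for all $|\beta|=m$.

**Step 4: contradiction.** All derivatives of $e$ of order $m$ vanish on the connected set $\Omega\setminus\{0\}$, so $e$ is there a polynomial of degree $\le m-1$. Its derivatives of order $\le m-1$ vanish at boundary points, so $e\equiv0$. Hence $u=U=v$ near $0$, $x\ne0$. But $u$ is bounded and $v$ is not. So no classical solution exists, which proves Theorem 1. $\blacksquare$

## 10. Weighted positivity in small dimensions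

We turn to Theorem 2. To find a solution by a fixed point argument we need an a priori bound for $\|u\|_\infty$ independent of $g$. The natural first attempt is to test (2) with $u$: for $u\in C^{2m}(\overline\Omega)$, Lemma 2 and (3) give
$$\sum_{|\beta|=m}\frac{m!}{\beta!}\int_\Omega|\partial^\beta u|^2=\int_\Omega fu-\int_\Omega g(x,u)u\le\|f\|_{L^2}\|u\|_{L^2},$$
and by Poincaré's inequality $\|u\|_{W^{m,2}}\le C\|f\|_{L^2}$, whatever $g$ is. This is where it stops: for $n\ge2m$ a bound in $W_0^{m,2}$ is not a bound in $L^\infty$. For $n>2m$ the functions $\eta|x|^{-\alpha}$ with $0<\alpha<a$ and $\eta$ a cut-off have finite energy; for $n=2m$ take $\eta\log\log(1/|x|)$ with $\eta$ supported near $0$, whose $m$-th derivatives are $O(r^{-m}/|\log r|)$ near $0$, with square integrable against $r^{2m-1}dr$.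

One should test instead with $u$ times a weight that singles out a point $p$. For $m=1$, if $-\Delta\Gamma=\delta_p$, the identity $-\Delta(u^2)=2u(-\Delta u)-2|\nabla u|^2$ gives $\int u(-\Delta u)\Gamma=\frac12u(p)^2+\int|\nabla u|^2\Gamma\ge\frac12u(p)^2$ for $u\in C_c^\infty$, wherever $\Gamma\ge0$. The higher-order analogue is weighted positivity in the sense of Maz'ya (*Duke Math. J.* 115 (2002)); here is a direct proof in the dimensions we need. Let
$$\Gamma(x)=c|x|^{2m-n}\ (n>2m),\qquad\Gamma(x)=c\log\frac{R_0}{|x|}\ (n=2m),$$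
where $c>0$, depending only on $m,n$, is fixed in the proof.

**Lemma 6.** Let $(m,n)$ be as in Theorem 2. For all real $u\in C_c^\infty(\mathbb R^n)$ (with $\operatorname{supp}u\subset B_{R_0}(p)$ if $n=2m$),
$$\int u(x)\,(-\Delta)^mu(x)\,\Gamma(x-p)\,dx\ge\frac12u(p)^2 .$$

*Proof.* **Step 1: decomposition into spherical harmonics.** Let $p=0$ and $w(t,\theta)=u(e^t\theta)$. Let $\{Y_{kl}\}$ be a real orthonormal basis of spherical harmonics of $L^2(\mathbb S)$, with $k$ the degree, and $w_{kl}(t)=\int_{\mathbb S}w(t,\theta)Y_{kl}(\theta)\,d\theta$. Since $\Delta_{\mathbb S}$ is symmetric, the computation leading to (4), with $\alpha=0$, shows that $(-\Delta)^mu$ has the coefficients $r^{-2m}S_k(D)w_{kl}$, where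
$$S_k(D)=\prod_{j=0}^{m-1}(k+2j-D)(k+d+2j+D).$$
By Parseval on $\mathbb S$ for each $t$, and $dx=r^n\,dt\,d\theta$,
$$\int u(-\Delta)^mu\,\Gamma\,dx=c\sum_{k,l}\int_{\mathbb R}h\,w_{kl}\,S_k(D)w_{kl}\,dt,\qquad h=1\ (n>2m),\quad h=\log R_0-t\ (n=2m). \tag{12}$$
Sum and integral may be interchanged: by Cauchy–Schwarz, for each $t$,
$$\sum_{k,l}|w_{kl}||S_k(D)w_{kl}|\le\|w(t,\cdot)\|_{L^2(\mathbb S)}\,\|r^{2m}(-\Delta)^mu\|_{L^2(\mathbb S)} .$$
This is at most $Ce^{2mt}$ and vanishes for large $t$, so its product with $|h|$ is integrable.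

**Step 2: behavior at both ends.** All $w_{kl}$ vanish for large $t$. As $t\to-\infty$, $D^iw_{kl}=O(e^t)$ for $i\ge1$, since $(r\partial_r)^i$ is a combination of $r^j\partial_r^j$ with $j\ge1$. For $k\ge1$ this holds also for $i=0$, because $w_{kl}=\int(u(e^t\theta)-u(0))Y_{kl}\,d\theta$. Finally, taking $Y_{00}=|\mathbb S|^{-1/2}$, $w_{00}\to|\mathbb S|^{1/2}u(0)$.

**Step 3: the symbol, for $d\in\{1,2\}$ or $m=2,\ d=3$.** We claim
$$\operatorname{Re}S_k(i\omega)\ge0\qquad\text{for all }k\ge0,\ \omega\in\mathbb R . \tag{13}$$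
At $\omega=0$ this is clear, and by conjugation we may take $\omega>0$. Put $\theta(s)=\arctan(\omega/s)$ for $s>0$, $\theta(0)=\frac\pi2$; this is a decreasing function of $s\ge 0$. The factor $k+2j-i\omega$ has argument $-\theta(k+2j)$, and $k+d+2j+i\omega$ has argument $\theta(k+d+2j)$. So an argument of $S_k(i\omega)$ is $-\Theta$ with
$$\Theta=\sum_{j=0}^{m-1}\big[\theta(k+2j)-\theta(k+d+2j)\big]\ge0 .$$
It suffices to show $\Theta\le\theta(k)\le\frac\pi2$.

- $d=1$: $\Theta=\theta(k)-\theta(k+1)+\theta(k+2)-\dots-\theta(k+2m-1)$ is an alternating sum of a decreasing positive sequence, so $\Theta\le\theta(k)$.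
- $d=2$: the sum telescopes, $\Theta=\theta(k)-\theta(k+2m)\le\theta(k)$.
- $m=2$, $d=3$: $\Theta=\theta(k)+\theta(k+2)-\theta(k+3)-\theta(k+5)$. The function $\arctan$ is increasing and subadditive on $[0,\infty)$, and $\frac1{k+3}+\frac1{k+5}\ge\frac1{k+2}$, because this is $(2k+8)(k+2)\ge(k+3)(k+5)$, i.e. $2k^2+12k+16\ge k^2+8k+15$. Hence $\theta(k+3)+\theta(k+5)\ge\theta(k+2)$ and $\Theta\le\theta(k)$.

**Step 4: the sum in (12), same dimensions.** Here $h=1$. Use $\widehat\phi(\omega)=\int\phi\,e^{-i\omega t}dt$. For $k\ge1$, $w_{kl}$ and its derivatives decay exponentially at $-\infty$ and vanish for large $t$, so by Plancherel, the left side being real,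
$$\int w_{kl}S_k(D)w_{kl}\,dt=\frac1{2\pi}\int\operatorname{Re}S_k(i\omega)\,|\widehat w_{kl}|^2\,d\omega\ge0 .$$
For $k=0$ the function $w=w_{00}$ has a nonzero limit at $-\infty$ in general, and this limit produces $u(0)^2$. Since $S_0(D)$ contains the factor $-D$, write
$$S_0(D)=-s_1D+D^2Q(D),\qquad s_1=\prod_{j=1}^{m-1}2j\prod_{j=0}^{m-1}(d+2j)>0,$$
with a polynomial $Q$, and let $y=w'$. The boundary term $[w\,Q(D)Dw]_{-\infty}^\infty$ vanishes by Step 2. So
$$\int wS_0(D)w\,dt=-\frac{s_1}2\big[w^2\big]_{-\infty}^\infty-\int y\,Q(D)y\,dt=\frac{s_1}2|\mathbb S|u(0)^2+\frac1{2\pi}\int\frac{\operatorname{Re}S_0(i\omega)}{\omega^2}|\widehat y|^2\,d\omega .$$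
Here we used $S_0(i\omega)=-is_1\omega-\omega^2Q(i\omega)$, that is $-Q(i\omega)=(S_0(i\omega)+is_1\omega)/\omega^2$, whose real part is $\operatorname{Re}S_0(i\omega)/\omega^2$. The last integral is $\ge0$ by (13). With $c=(s_1|\mathbb S|)^{-1}$, (12) gives the lemma.

**Step 5: the case $n=2m$.** Now $d=0$ and
$$S_k(D)=\prod_{j=0}^{m-1}\big((k+2j)^2-D^2\big)=\sum_{l=0}^m\sigma_{k,l}(-D^2)^l,\qquad\sigma_{k,l}\ge0,\quad\sigma_{0,0}=0,\quad\sigma_{0,1}=\prod_{j=1}^{m-1}4j^2>0 .$$
Let $w$ be a coefficient of degree $k$ and $l\ge1$. Integrating $\int hw(-D^2)^lw$ by parts $l$ times produces boundary terms $D^i(hw)\,D^{2l-1-i}w$ with $0\le i\le l-1$; as $2l-1-i\ge1$, they are $O(|t|e^t)$ at $-\infty$ and vanish. Since $h'=-1$ and $h''=0$, $D^l(hw)=hD^lw-lD^{l-1}w$, and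
$$\int h\,w(-D^2)^lw=\int D^l(hw)\,D^lw=\int h(D^lw)^2-\frac l2\big[(D^{l-1}w)^2\big]_{-\infty}^\infty .$$
By Step 2 the bracket vanishes unless $k=0$, $l=1$, when the last term equals $\frac12|\mathbb S|u(0)^2$. Since $\operatorname{supp}u\subset B_{R_0}$, $h\ge0$ on $\operatorname{supp}w$, so all other terms are $\ge0$, including $\sigma_{k,0}\int hw^2$ for $k\ge1$. With $c=(\sigma_{0,1}|\mathbb S|)^{-1}$, (12) gives the lemma. $\square$

The next lemma carries the inequality from $C_c^\infty(\mathbb R^n)$ to functions that are only known to have zero Dirichlet data.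

**Lemma 7.** Let $(m,n)$ be as in Theorem 2, $u\in C^{2m}(\overline\Omega)$ with zero Dirichlet data, $p\in\Omega$, and $R_0=2\operatorname{diam}\Omega$ if $n=2m$. Then
$$\int_\Omega u\,(-\Delta)^mu\,\Gamma(x-p)\,dx\ge\frac12u(p)^2 .$$

*Proof.* Extend $u$ by $0$. By Lemma 1, integrating by parts against test functions up to $m$ times gives no boundary terms, so $u\in W^{m,2}(\mathbb R^n)$ and its weak derivatives of order $\le m$ are the classical ones extended by $0$. The mollifications $u_\varepsilon$ lie in $C_c^\infty(\mathbb R^n)$, are supported in $B_{R_0}(p)$ for small $\varepsilon$ if $n=2m$, and converge to $u$ in $W^{m,2}(\mathbb R^n)$ and in $C^{2m}$ on compact subsets of $\Omega$. Apply Lemma 6 to $u_\varepsilon$. Its right side tends to $\frac12u(p)^2$.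

For the left side let $\chi\in C_c^\infty(\Omega)$ with $\chi=1$ near $p$, and split $\Gamma_p=\Gamma(\cdot-p)=\chi\Gamma_p+(1-\chi)\Gamma_p$. Since $\Gamma_p$ is locally integrable and $u_\varepsilon(-\Delta)^mu_\varepsilon$ converges uniformly on $\operatorname{supp}\chi$, the first part converges to $\int_\Omega u(-\Delta)^mu\,\chi\Gamma_p$. In the second part integrate by parts; $(1-\chi)\Gamma_p$ is smooth, so we may pass to the limit in $W^{m,2}$:
$$\sum_{|\beta|=m}\frac{m!}{\beta!}\int\partial^\beta u_\varepsilon\,\partial^\beta\big((1-\chi)\Gamma_pu_\varepsilon\big)\longrightarrow\sum_{|\beta|=m}\frac{m!}{\beta!}\int_\Omega\partial^\beta u\,\partial^\beta\big((1-\chi)\Gamma_pu\big)=\int_\Omega(-\Delta)^mu\,(1-\chi)\Gamma_pu .$$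
The last equality is Lemma 2 with $K=\emptyset$, since $(1-\chi)\Gamma_pu\in C^{2m}(\overline\Omega)$ and its derivatives of order $\le m-1$ vanish on $\partial\Omega$. Adding the two parts gives the claim. $\square$

## 11. Fixed point: proof of Theorem 2

Recall Schaefer's fixed point theorem: if $\mathcal T$ is a continuous compact map of a Banach space into itself and the set of all $u$ with $u=\sigma\mathcal T(u)$ for some $\sigma\in[0,1]$ is bounded, then $\mathcal T$ has a fixed point.

**Step 1: the map.** Let $X=C^0(\overline\Omega)$, and for $u\in X$ let $\mathcal T(u)$ be the solution of $(-\Delta)^mw=f-g(x,u)$ with zero Dirichlet data. The map $u\mapsto f-g(x,u)$ is continuous on $X$ and bounded on bounded sets. Take $q>n$; by the $L^q$ theory and the compact embedding $W^{2m,q}(\Omega)\hookrightarrow C^0(\overline\Omega)$, $\mathcal T:X\to X$ is continuous and compact.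

**Step 2: regularity.** Let $u=\sigma\mathcal T(u)$ with $\sigma\in[0,1]$. Then $u\in W^{2m,q}\subset C^1(\overline\Omega)$ and $u=0$ on $\partial\Omega$. By Lemma 3, $g(x,u)\in C^{0,\gamma}(\overline\Omega)$, so $u\in C^{2m,\gamma}(\overline\Omega)$ with zero Dirichlet data.

**Step 3: the bound.** By (3),
$$u\,(-\Delta)^mu=\sigma\big(fu-g(x,u)u\big)\le|f||u| .$$
Let $M=\|u\|_\infty>0$. Since $u=0$ on $\partial\Omega$, there is $p\in\Omega$ with $|u(p)|=M$. The weight $\Gamma_p$ is nonnegative on $\Omega$ (for $n=2m$ because $|x-p|<R_0$). Lemma 7 gives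
$$\frac12M^2\le\int_\Omega u(-\Delta)^mu\,\Gamma_p\,dx\le\int_\Omega|f||u|\Gamma_p\,dx\le M\|f\|_\infty\int_\Omega\Gamma_p\,dx,$$
so
$$M\le2\|f\|_\infty\,\sup_{p\in\Omega}\int_\Omega\Gamma(x-p)\,dx .$$
Since $\Omega$ lies in the closed ball of radius $\operatorname{diam}\Omega$ about $p$ and $\Gamma$ is locally integrable, the supremum is bounded in terms of $m,n,\operatorname{diam}\Omega$ only. The bound does not depend on $\sigma$ or $g$.

**Step 4: conclusion.** Schaefer's theorem yields $u=\mathcal T(u)$. By Steps 2 and 3 with $\sigma=1$, $u\in C^{2m,\gamma}(\overline\Omega)$ solves (2) classically and satisfies the stated bound. $\blacksquare$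

## 12. The pair $(m,n)=(2,8)$

The operator $P_0(D)=S_0(D)$ sits behind both theorems, but they ask different things of it. Theorem 1 needs $R>2$, a statement about the response to alternating pulses; the proof of Lemma 6 needs $\operatorname{Re}S_0(i\omega)\ge0$, a statement about single frequencies. For $m=2$ the first holds exactly for $d\ge5$. By (7), which is also valid for $S_0$, the second holds exactly when $d^2-2d-4\le0$, that is, for $d\le3$. Between them lies $d=4$.

There $a_0=2$, $a_1=4$, $g_0=\frac1{48}$, $g_1=-\frac1{96}$, $G(0)=\frac1{96}$, so $R=2$ exactly and the limit of $E(0)$ computed in Section 6 is $0$ rather than negative: that argument does not apply. On the other side (7) gives $\operatorname{Re}S_0(i\omega)=\omega^2(\omega^2-4)$, which is negative for $0<|\omega|<2$, so the proof of Lemma 6 does not apply either. This single pair is left undecided here.
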